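# Surreal derivations that agree on $\mathbb R\langle\langle\mathbb L\rangle\rangle$

## 1. On $\mathbb R\langle\langle\mathbb L\rangle\rangle$ a derivation is determined by its values on log-atomic numbers

The field $\mathbb{No}$ of surreal numbers carries an exponential function and derivations compatible with it. How large a part of $\mathbb{No}$ must we look at to know such a derivation everywhere? We start with a part of $\mathbb{No}$ where the answer is easy, and first fix the vocabulary. We work in NBG with global choice.

**Normal forms and summability.** Let $\mathfrak M=\{\omega^x:x\in\mathbb{No}\}$ be the multiplicative group of monomials. Every surreal $f$ has a unique Conway normal form $f=\sum_{i<\alpha}r_i\mathfrak m_i$ with $r_i\in\mathbb R^*$ and $(\mathfrak m_i)$ strictly decreasing in $\mathfrak M$. This identifies $\mathbb{No}$ with the field $\mathbb R((\mathfrak M))_{\mathbf{On}}$ of generalized series with set-sized (reverse) well-ordered supports. The *support* of $f$ is $\{\mathfrak m_i\}$ and its *terms* are the $r_i\mathfrak m_i$. A family $(f_j)_{j\in J}$ is *summable* if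 the union of the supports is reverse well-ordered and each monomial lies in the support of only finitely many $f_j$; the sum is then defined termwise. We call $f$ *purely infinite* if all its monomials are $>1$.

**Exponential and logarithm.** $\mathbb{No}$ carries Gonshor's $\exp$, with inverse $\log$ on $\mathbb{No}^{>0}$. It restricts to an isomorphism from the purely infinite numbers onto $\mathfrak M$. So each monomial is $\mathfrak m=\exp(\gamma)$ with $\gamma=\log\mathfrak m$ purely infinite.

**Log-atomic numbers.** A positive infinite $\lambda$ is *log-atomic* if $\log_n(\lambda)$, the $n$-fold iterated logarithm, is an infinite monomial for every $n\in\mathbb N$. Let $\mathbb L$ be the class of these. For example $\omega\in\mathbb L$, hence $\lambda_n:=\log_n\omega\in\mathbb L$ for all $n$. But $\omega^2\notin\mathbb L$, since $\log(\omega^2)=2\lambda_1$ is not a monomial.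

**Paths.** A *path* of $f$ is a sequence $(P(n))_{n\in\mathbb N}$ of terms such that $P(0)$ is a term of $f$ and, whenever $P(n)=r_n\exp(\gamma_n)$ with $r_n\in\mathbb R^*$ and $\gamma_n$ purely infinite, $P(n+1)$ is a term of $\gamma_n$. A real number has no path, since $\log 1=0$ has no terms. The number $f=\exp(\omega^2+\omega)$ has exactly two:
$$(f,\ \omega^2,\ 2\lambda_1,\ \lambda_2,\ \lambda_3,\dots)\qquad\text{and}\qquad (f,\ \omega,\ \lambda_1,\ \lambda_2,\dots).$$

**The field $\mathbb R\langle\langle\mathbb L\rangle\rangle$.** The axiom ELT4 of S. Kuhlmann and M. Matusinski, derived from Schmeling's axiom T4 for transseries, requires of an element $f$ that every path $P$ of $f$ reach $\mathbb R^*\mathbb L$: there is $n$ with $P(n)\in\mathbb R^*\mathbb L$. Then $P(k)\in\mathbb R^*\mathbb L$ for all $k\ge n$, because if the monomial of $P(k)$ is $\lambda\in\mathbb L$, then $\log\lambda\in\mathbb L$ is a single monomial and $P(k+1)=\log\lambda$. Following Berarducci and Mantova, $\mathbb R\langle\langle\mathbb L\rangle\rangle$ is the class of all $f$ all of whose paths satisfy this. It is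 known to be a subfield of $\mathbb{No}$ containing $\mathbb R(\mathbb L)$, closed under $\exp$, $\log$ and sums of summable families, and it is the largest exponential subfield of $\mathbb{No}$ satisfying ELT4. The number $\exp(\omega^2+\omega)$ above belongs to it.

**Surreal derivations.** In the sense of Berarducci and Mantova, a *surreal derivation* is a map $\partial:\mathbb{No}\to\mathbb{No}$ such that

1. $\partial$ satisfies the Leibniz rule and is strongly additive: if $(f_j)$ is summable, then $(\partial f_j)$ is summable and $\partial\sum_jf_j=\sum_j\partial f_j$;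
2. $\partial(\exp f)=\exp(f)\,\partial f$ for all $f$;
3. $\ker\partial=\mathbb R$;
4. if $f>\mathbb R$ then $\partial f>0$.

We refer to these as axioms 1–4. By the Leibniz rule and axiom 3, $\partial(rf)=r\,\partial f$ for $r\in\mathbb R$.

The easy case rests on following one nonzero value down a path.

**Lemma 1.1.** Let $E:\mathbb{No}\to\mathbb{No}$ be strongly additive with $E(r\exp\gamma)=r\exp(\gamma)\,E\gamma$ for all $r\in\mathbb R^*$ and purely infinite $\gamma$. If $Ex\ne0$, then $x$ has a path $P$ with $E(P(k))\neq0$ for all $k$.

*Proof.* By strong additivity $Ex$ is the sum of the values of $E$ at the terms of $x$. So some term $P(0)=r_0\exp(\gamma_0)$ of $x$ has $E(P(0))\neq0$. Since $E(P(0))=P(0)\,E\gamma_0$, we get $E\gamma_0\ne0$. Repeat with $\gamma_0$ in place of $x$ to get a term $P(1)$ of $\gamma_0$ with $E(P(1))\neq0$, and so on. $\square$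

**Proposition 1.2.** If two surreal derivations agree on $\mathbb L$, they agree on $\mathbb R\langle\langle\mathbb L\rangle\rangle$.

*Proof.* Let $E=\partial'-\partial$. It is strongly additive, and axiom 2 with real linearity gives $E(r\exp\gamma)=r\exp(\gamma)E\gamma$. Suppose $Ex\neq0$ with $x\in\mathbb R\langle\langle\mathbb L\rangle\rangle$, and take $P$ from Lemma 1.1. For some $n$ we have $P(n)=r\lambda$ with $r\in\mathbb R^*$ and $\lambda\in\mathbb L$. Then $E(P(n))=rE\lambda=0$, a contradiction. $\square$

Here is the proposition by hand on $f=\exp(\omega^2+\omega)$. From $\partial\omega=\omega\,\partial\lambda_1$ we get $\partial(\omega^2)=\omega^2\cdot2\,\partial\lambda_1=2\omega\,\partial\omega$, so $\partial f=f\cdot(2\omega+1)\,\partial\omega$. Each path of $f$ contributes one product, and the product stops as soon as the path meets $\mathbb L$.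

What changes for general $x$? If some path of $x$ never reaches $\mathbb R^*\mathbb L$, the argument has nowhere to stop, and no contradiction appears. So we ask: *are there distinct surreal derivations on $\mathbb{No}$ with the same restriction to $\mathbb R\langle\langle\mathbb L\rangle\rangle$?* The answer is yes, and in fact every surreal derivation shares its restriction with a proper class of others. The rest of the lecture takes the paths that never reach $\mathbb R^*\mathbb L$ and builds derivations out of them.

## 2. The two theorems and the facts they rest on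

For $g\neq0$ the relations $f\prec g$, $f\preceq g$, $f\asymp g$, $f\sim g$ refer to the valuation with residue field $\mathbb R$; in particular $0\prec g$. For example, $f\prec g$ means $r|f|<|g|$ for every real $r$. A *truncation* of $f$ keeps the terms whose monomials lie in an upper segment of the support; it is *proper* if it is $\ne f$. The *last term* of $f$, if there is one, is the term with the smallest monomial.

For a path $P$, the monomial of $P(i)$ is written $\mathfrak p_i$ (similarly $\mathfrak q_i$ for $Q$ and $\mathfrak r_i$ for $R$). So $P(i+1)$ is a term of $\log\mathfrak p_i$. Put $P^{(d)}=(P(d),P(d+1),\dots)$ and $P'=P^{(1)}$. For $i\ge1$ the term $P(i)$ is a term of a purely infinite number, so $\mathfrak p_i\succ1$, and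
$$\mathfrak p_{i+1}\preceq\log\mathfrak p_i\prec\mathfrak p_i.\tag{1}$$
This also holds for $i=0$ if $\mathfrak p_0\succ1$.

We use standard facts: $\exp(\epsilon)=\sum_n\epsilon^n/n!$ for $\epsilon\prec1$; $\log f\prec f$ for $f>\mathbb R$; $\omega\in\mathbb L$; between two sets $A<B$ of surreals there is a surreal; and products of summable families are summable, with sum the product of the sums. From A. Berarducci and V. Mantova, *Surreal numbers, derivations and transseries*, J. Eur. Math. Soc. 20 (2018), we cite two results.

**(E)** Surreal derivations exist.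

**(T4)** $\mathbb{No}$ is a field of transseries in the sense of Schmeling. In particular, for every path $P$, with $P(n)=r_n\exp(\gamma_n)$, there is $N$ such that for all $n\ge N$ the term $P(n+1)$ is the last term of $\gamma_n$ and $r_{n+1}=\pm1$.

**Theorem A.** Let $\partial$ be a surreal derivation. There is a nonzero map $D:\mathbb{No}\to\mathbb{No}$ vanishing on $\mathbb R\langle\langle\mathbb L\rangle\rangle$ such that $\partial+aD$ is a surreal derivation for all sufficiently small $a\in\mathbb{No}$. Hence a proper class of surreal derivations agree with $\partial$ on $\mathbb R\langle\langle\mathbb L\rangle\rangle$.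

Here "a proper class of derivations" means a family of pairwise distinct derivations indexed by a proper class. The second theorem is a sharp form. It speaks of *tails* $\tau$, defined in Section 3, and of a map $D_\tau$ attached to each tail, defined in Section 8.

**Theorem B.** Let $\partial$ be a surreal derivation.

1. For every $x\notin\mathbb R\langle\langle\mathbb L\rangle\rangle$, the values $\partial'x$, where $\partial'$ ranges over the surreal derivations agreeing with $\partial$ on $\mathbb R\langle\langle\mathbb L\rangle\rangle$, form a proper class.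
2. For each tail $\tau=(\mathfrak m_n)$, $\ker D_\tau$ is exactly the class of $x$ having no path ending in $\tau$; and $\partial+aD_\tau$ is a surreal derivation if and only if $a\prec\partial\mathfrak m_n/D_\tau\mathfrak m_n$ for all $n$.
3. Let $\mathfrak N$ be the class of monomials occurring in tails. Two surreal derivations that agree on $\mathbb L\cup\mathfrak N$ are equal.

## 3. Tails: how a path can avoid $\mathbb R^*\mathbb L$ forever

By (T4), a path that never meets $\mathbb R^*\mathbb L$ eventually steps always to the last term, with coefficient $\pm1$. The next definition records this.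

**Definition 3.1.** A *pre-tail* is a sequence $(\mathfrak m_n)_{n\ge0}$ of infinite monomials, none in $\mathbb L$, with
$$\log\mathfrak m_n=\varphi_n+\varepsilon_n\mathfrak m_{n+1},\qquad\varepsilon_n=\pm1,\tag{2}$$
where every monomial of $\varphi_n$ is $\succ\mathfrak m_{n+1}$ ($\varphi_n=0$ is allowed). Then $\mathfrak m_{n+1}\preceq\log\mathfrak m_n\prec\mathfrak m_n$. A path $P$ *ends in* the pre-tail if for some $k,n$ we have $\mathfrak p_{k+i}=\mathfrak m_{n+i}$ for all $i\ge0$. Let $\mathcal T(x)$ be the set of paths of $x$ ending in it. A *tail* is a pre-tail with $\mathcal T(\varphi_n)=\emptyset$ for all $n$.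

Deleting finitely many initial $\mathfrak m_n$ from a pre-tail does not change $\mathcal T(x)$. The extra condition on a tail says that we cannot leave the sequence at $\mathfrak m_n$ through $\varphi_n$ and come back to it later.

**Lemma 3.2.** Every path $P$ which never reaches $\mathbb R^*\mathbb L$ ends in a tail.

*Proof.* Take $N$ as in (T4), and let $\mathfrak m_i$ be the monomial of $P(N+1+i)$ for $i\ge0$. It is infinite, since $N+1+i\ge1$, and it is not in $\mathbb L$. By (T4), the last term of $\log\mathfrak m_i$ is $P(N+2+i)=\pm\mathfrak m_{i+1}$. So $(\mathfrak m_i)$ is a pre-tail and $P$ ends in it.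

Suppose $\mathcal T(\varphi_n)\neq\emptyset$ for infinitely many $n$. We build a path that contradicts (T4). Start at $\mathfrak m_0$ and go along the pre-tail, passing from $\mathfrak m_n$ to $\varepsilon_n\mathfrak m_{n+1}$, until some $\mathfrak m_{n_1}$ with $\mathcal T(\varphi_{n_1})\ne\emptyset$. Continue with a path in $\mathcal T(\varphi_{n_1})$; this is allowed because terms of $\varphi_{n_1}$ are terms of $\log\mathfrak m_{n_1}$. Follow it until its monomial is some $\mathfrak m_m$. The possible next terms depend only on the monomial, so from here we may go along the pre-tail again, to some $\mathfrak m_{n_2}$ with $n_2\ge m$ and $\mathcal T(\varphi_{n_2})\neq\emptyset$. Continue with a path in $\mathcal T(\varphi_{n_2})$, and so on. Each round contains a step from a monomial $\mathfrak m_n$ to a term of $\varphi_n$, which is not the last term of $\log\mathfrak m_n$. There are infinitely many rounds, which contradicts (T4).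

So $\mathcal T(\varphi_n)=\emptyset$ for all large $n$. Delete the finitely many earlier $\mathfrak m_n$. The sets $\mathcal T(\cdot)$ do not change, what remains is a tail, and $P$ still ends in it. $\square$

**Lemma 3.3.** Tails exist.

*Proof.* By Lemma 3.2 it is enough to find a path that never reaches $\mathbb R^*\mathbb L$. Informally, we want a number that unfolds as $\sqrt\omega+\exp(\sqrt{\log\omega}+\exp(\sqrt{\log\log\omega}+\cdots))$.

**Step 1: nested intervals.** We produce a number $z_0$ that can be unfolded infinitely often. Let $s_n=\sqrt{\lambda_n}=\exp(\frac12\lambda_{n+1})\in\mathfrak M$ and $F_n(y)=s_n+\exp(y)$. For $m\ge n$ put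
$$x_{n,m}=F_n\cdots F_{m-1}(s_m),\qquad y_{n,m}=F_n\cdots F_{m-1}(2s_m),$$
so $x_{n,n}=s_n$ and $y_{n,n}=2s_n$. The $F_n$ are increasing. We have $s_m<F_m(s_{m+1})$, and, since $2\sqrt{\lambda_{m+1}}<\frac12\lambda_{m+1}$,
$$F_m(2s_{m+1})=s_m+e^{2\sqrt{\lambda_{m+1}}}<s_m+e^{\lambda_{m+1}/2}=2s_m.$$
Applying $F_n\cdots F_{m-1}$ gives $x_{n,m}<x_{n,m+1}<y_{n,m+1}<y_{n,m}$. So every $x_{0,m}$ is below every $y_{0,m'}$, and we may pick $z_0$ with $x_{0,m}<z_0<y_{0,m}$ for all $m$.

**Step 2: unfolding $z_0$.** We check that $z_{n+1}=\log(z_n-s_n)$ defines a sequence with $x_{n,m}<z_n<y_{n,m}$ for all $m\ge n$. This holds for $n=0$. If it holds for $n$, then $z_n>x_{n,n}=s_n$, so $z_{n+1}$ is defined. For $m\ge n+1$ we have $x_{n,m}=s_n+\exp(x_{n+1,m})$ and $y_{n,m}=s_n+\exp(y_{n+1,m})$, so $x_{n+1,m}<z_{n+1}<y_{n+1,m}$. Taking $m=n$ gives $s_n<z_n<2s_n$. Hence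
$$z_n=s_n+\exp(z_{n+1}),\qquad 1\prec\exp(z_{n+1})\preceq e^{2\sqrt{\lambda_{n+1}}}\prec e^{\lambda_{n+1}/2}=s_n.$$

**Step 3: the path.** Let $\gamma_n$ be the purely infinite part of $z_{n+1}$, and let $P(n)=r_n\exp(\gamma_n)$ be the leading term of $\exp(z_{n+1})$. By Step 2 it is the second term of $z_n$, after $s_n$, and it is infinite. So $P(n+1)$, the second term of $z_{n+1}$, is infinite and is therefore a term of $\gamma_n$. Thus $P$ is a path of $z_0$. Since $\gamma_n$ has at least the two terms $s_{n+1}$ and $P(n+1)$, it is not a monomial, so $\exp(\gamma_n)\notin\mathbb L$. Hence $P$ never reaches $\mathbb R^*\mathbb L$. $\square$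

**From now on, until Section 10, fix a tail $\tau=(\mathfrak m_n)$,** and let $\mathcal T=\bigcup_x\mathcal T(x)$. A path in $\mathcal T$ never meets $\mathbb R^*\mathbb L$: once there it would stay there, but no $\mathfrak m_n$ is in $\mathbb L$. Hence
$$\mathcal T(x)=\emptyset\quad\text{for }x\in\mathbb R\langle\langle\mathbb L\rangle\rangle.\tag{3}$$

**Lemma 3.4.** If $P\in\mathcal T$ and $\mathfrak p_k=\mathfrak m_n$, then $P(k+i)=\varepsilon_{n+i-1}\mathfrak m_{n+i}$ for all $i\ge1$.

*Proof.* $P(k+1)$ is a term of $\varphi_n+\varepsilon_n\mathfrak m_{n+1}$. If it were a term of $\varphi_n$, then $P^{(k+1)}$ would be a path of $\varphi_n$ ending in $\tau$, against $\mathcal T(\varphi_n)=\emptyset$. So $P(k+1)=\varepsilon_n\mathfrak m_{n+1}$. Iterate. $\square$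

So once a path of $\mathcal T$ enters the tail it has no choice left. Let $k(P)$ be the least $k$ with $\mathfrak p_k\in\{\mathfrak m_n:n\ge0\}$. Then $\mathfrak p_k\in\{\mathfrak m_n\}$ for all $k\ge k(P)$, and $k(P^{(d)})=\max(k(P)-d,0)$.

## 4. The weight of a path, and two paths in the wrong order

We look for a map $D$ that is strongly additive, satisfies the Leibniz rule and $D(\exp f)=\exp(f)Df$, and sees only the paths ending in $\tau$. We want $D\varphi_n=0$ and normalize $D\mathfrak m_0=1$. Then (2) forces $D\mathfrak m_n=\mathfrak m_n\,\varepsilon_n\,D\mathfrak m_{n+1}$. This determines all $D\mathfrak m_n$.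

**Definition 4.1.** Let $v_0=1$ and $v_{n+1}=\varepsilon_nv_n/\mathfrak m_n$. Then
$$v_n=\varepsilon_n\mathfrak m_nv_{n+1},\qquad|v_n|=\frac1{\mathfrak m_0\cdots\mathfrak m_{n-1}}.\tag{4}$$
For $P\in\mathcal T$ and $k\ge k(P)$ with $P(k)=r\mathfrak m_n$, the *weight* of $P$ is
$$w(P)=P(0)\cdots P(k-1)\,r\,v_n\in\mathbb R^*\mathfrak M.\tag{5}$$

The weight does not depend on $k$: by Lemma 3.4, passing from $k$ to $k+1$ replaces $r\,v_n$ by $r\,\mathfrak m_n\,\varepsilon_n\,v_{n+1}=r\,v_n$. Computing $w(P)$ with some $k\ge\max(k(P),1)$ and $w(P')$ with $k-1$ gives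
$$w(P)=P(0)\,w(P').\tag{6}$$

As in the computation after Proposition 1.2, each path should contribute one product, so we expect
$$Dx=\sum_{P\in\mathcal T(x)}w(P).\tag{7}$$

Here are some values by hand. The monomial $\mathfrak m_n$ has exactly one path in $\mathcal T$, by Lemma 3.4, of weight $v_n$. For $\mathfrak m_0^2=\exp(2\varphi_0+2\varepsilon_0\mathfrak m_1)$, a path in $\mathcal T$ cannot pass through $2\varphi_0$, because changing its coefficient there would give a path in $\mathcal T(\varphi_0)$. So the only path is $(\mathfrak m_0^2,2\varepsilon_0\mathfrak m_1,\varepsilon_1\mathfrak m_2,\dots)$, with weight $\mathfrak m_0^2\cdot2\varepsilon_0v_1=2\mathfrak m_0$, as the Leibniz rule wants. For $\sum_{n\ge1}\mathfrak m_0^{-n}$ there is one path for each $n$, with weight $-n\,\mathfrak m_0^{-n-1}$. Here the family of weights is infinite but clearly summable.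

If $\mathcal T(x)$ is finite there is nothing to prove about convergence. In general everything depends on whether the family in (7) is summable. The first thing to try is to show that weights respect the order of the terms: if $P,Q\in\mathcal T(x)$ start with $\mathfrak p_0\succ\mathfrak q_0$, then $w(P)\succ w(Q)$. This would put the weights in an order copied from the support of $x$. It fails.

**Example 4.2.** Let $B=\exp(2\mathfrak m_0)$, an infinite monomial with $B\succ\mathfrak m_0$, and let $x=\exp(B+\mathfrak m_0)+\exp(B)$. Consider the paths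
$$P=(e^{B+\mathfrak m_0},\ \mathfrak m_0,\ \varepsilon_0\mathfrak m_1,\dots),\qquad Q=(e^{B},\ B,\ 2\mathfrak m_0,\ \varepsilon_0\mathfrak m_1,\dots).$$
Then $\mathfrak p_0\succ\mathfrak q_0$, but $w(P)=e^{B}e^{\mathfrak m_0}\prec2e^{B}e^{2\mathfrak m_0}=w(Q)$.

The example also points to the remedy. The number $\log\mathfrak p_0=B+\mathfrak m_0$ contains the term $Q(1)=B$. So we can start with $P$ and continue with $Q$: the path $(e^{B+\mathfrak m_0},B,2\mathfrak m_0,\varepsilon_0\mathfrak m_1,\dots)$ has weight $2e^{B}e^{3\mathfrak m_0}\succ w(Q)$. The next section proves that whenever two weights are in the wrong order, there is such a point of crossing, and that it occurs no later than the entry of $P$ into the tail.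

## 5. Wrong order forces a crossing

**Lemma 5.1.** If $P,Q\in\mathcal T$ and $\mathfrak p_0,\mathfrak q_0\succ1$, then $\log|w(P)/w(Q)|\prec\max(\mathfrak p_0,\mathfrak q_0)$.

*Proof.* Let $k\ge k(P)$, $l\ge k(Q)$, $\mathfrak p_k=\mathfrak m_n$, $\mathfrak q_l=\mathfrak m_m$. By (5), up to a real constant, which is $\prec\mathfrak p_0$,
$$\log|w(P)/w(Q)|=\sum_{i<k}\log\mathfrak p_i-\sum_{i<l}\log\mathfrak q_i+\log|v_n/v_m|.$$
By (1), $\log\mathfrak p_i\prec\mathfrak p_i\preceq\mathfrak p_0$, and likewise for $Q$. For the last summand use (4). If $n<m$, it is $\sum_{n\le i<m}\log\mathfrak m_i\prec\mathfrak m_n=\mathfrak p_k\preceq\mathfrak p_0$. If $m<n$, it is similarly $\prec\mathfrak m_m=\mathfrak q_l\preceq\mathfrak q_0$. If $n=m$, it is $0$. $\square$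

**Lemma 5.2.** Let $P,Q\in\mathcal T$, $\mathfrak p_0\succ\mathfrak q_0$, $w(P)\preceq w(Q)$, and $\eta=\log\mathfrak p_0-\log\mathfrak q_0$, which is positive and purely infinite. Then $w(P')\prec w(Q')$ and $\eta\prec\max(\mathfrak p_1,\mathfrak q_1)$. Moreover, if $\mathfrak q_1\succ\eta$, then $Q(1)$ is a term of $\log\mathfrak p_0$; if $\mathfrak p_1\succ\eta$, then $P(1)$ is a term of $\log\mathfrak q_0$.

*Proof.* By (6), $P(0)w(P')\preceq Q(0)w(Q')$, so $w(P')/w(Q')\preceq\mathfrak q_0/\mathfrak p_0\prec1$. For the bound on $\eta$, note that $|w(Q)/w(P)|$ is at least some positive real, and that $|P(0)/Q(0)|$ is a positive real times $\exp\eta$. So $|w(Q')/w(P')|=|w(Q)/w(P)|\cdot|P(0)/Q(0)|$ is at least a positive real times $\exp\eta$. Hence $0<\eta\le\log|w(Q')/w(P')|+c$ for some real $c$. The first monomials $\mathfrak p_1,\mathfrak q_1$ of $P',Q'$ are infinite, so Lemma 5.1 applies to $P',Q'$ and gives $\eta\prec\max(\mathfrak p_1,\mathfrak q_1)$. Finally, $\log\mathfrak p_0$ and $\log\mathfrak q_0$ differ by $\eta$, so they have the same terms at monomials $\succ\eta$. Both last claims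 follow. $\square$

**Lemma 5.3 (crossing).** Let $P,Q\in\mathcal T$, $\mathfrak p_0\succ\mathfrak q_0$, $w(P)\preceq w(Q)$. Then there is $k$ with $1\le k\le k(P)$ such that

* (i) $\mathfrak p_i\succ\mathfrak q_i$ for $0\le i<k$;
* (ii) $P(i)$ is a term of $\log\mathfrak q_{i-1}$ for $1\le i<k$;
* (iii) $Q(k)$ is a term of $\log\mathfrak p_{k-1}$, and $\log\mathfrak p_{k-1}-\log\mathfrak q_{k-1}\prec\mathfrak q_k$.

In particular the hypotheses are contradictory if $k(P)=0$.

*Proof.* **Step 1: a process.** This step applies Lemma 5.2 repeatedly until $Q$ can be joined to $P$. Suppose $\mathfrak p_i\succ\mathfrak q_i$ and $w(P^{(i)})\preceq w(Q^{(i)})$, which holds for $i=0$. Let $\eta_i=\log\mathfrak p_i-\log\mathfrak q_i$ and apply Lemma 5.2 to $P^{(i)},Q^{(i)}$. If $\mathfrak q_{i+1}\succ\eta_i$, stop with $k=i+1$: then $Q(k)$ is a term of $\log\mathfrak p_{k-1}$, so (iii) holds. Otherwise $\mathfrak q_{i+1}\preceq\eta_i\prec\mathfrak p_{i+1}$. Then $P(i+1)$ is a term of $\log\mathfrak q_i$, $\mathfrak p_{i+1}\succ\mathfrak q_{i+1}$ and $w(P^{(i+1)})\prec w(Q^{(i+1)})$, and we continue with $i+1$.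 If the process stops at $k$, then (i), (ii), (iii) hold.

**Step 2: the process does not stop at $k=i+1$ with $i\ge k(P)$.** This gives the bound $k\le k(P)$. Suppose it does. Then $\mathfrak p_i=\mathfrak m_n$ for some $n$, and $Q(i+1)$ is a term of $\log\mathfrak p_i=\varphi_n+\varepsilon_n\mathfrak m_{n+1}$. It is not a term of $\varphi_n$, since $\mathcal T(\varphi_n)=\emptyset$. So $Q(i+1)=\varepsilon_n\mathfrak m_{n+1}=P(i+1)$, by Lemma 3.4 for $P$. By Lemma 3.4 again, $Q^{(i+1)}=P^{(i+1)}$. But $w(P^{(i+1)})\prec w(Q^{(i+1)})$ by Lemma 5.2, a contradiction.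

**Step 3: the process stops.** If not, take $i\ge\max(k(P),k(Q))$. Then $\mathfrak p_i=\mathfrak m_n\succ\mathfrak q_i=\mathfrak m_m$ with $m>n$, and $w(P^{(i)})\asymp v_n\succ v_m\asymp w(Q^{(i)})$, because $|v_n/v_m|=\mathfrak m_n\cdots\mathfrak m_{m-1}\succ1$. This contradicts $w(P^{(i)})\preceq w(Q^{(i)})$. $\square$

In Example 4.2 we have $k(P)=1$, $k=1$, $Q(1)=B$, and $\log\mathfrak p_0-\log\mathfrak q_0=\mathfrak m_0\prec B$.

## 6. An ordinal rank built from (T4)

We want to prove summability by taking a counterexample $x$ that is minimal in some sense and passing from $x$ to $\log\mathfrak m$ for a monomial $\mathfrak m$ of $x$. This passage is not well-founded, since paths are infinite. But (T4) says that all but finitely many steps of a path go to the last term. So we build a rank that may stay constant at last-term steps and must drop at all others. We also make it drop under proper truncation.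

**Definition 6.1.** Consider the following steps $x\to y$ on $\mathbb{No}$:

* (a) $y$ is a proper truncation of $x$;
* (b) $y=\log\mathfrak m$, with $r\mathfrak m$ a non-last term of $x$;
* (c) $y=\log\mathfrak m$, with $r\mathfrak m$ the last term of $x$.

Steps (a) and (b) are *strict*. Write $y<_*x$ if $y$ is reachable from $x$ by finitely many steps, at least one of them strict.

For instance, $\omega^2+\omega\to\omega^2$ is a step (a), $\omega^2+\omega\to2\lambda_1$ is a step (b), and $\omega^2+\omega\to\lambda_1$ is a step (c). The relation $<_*$ is transitive. It is set-like, because only a set of numbers is reachable from a given $x$.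

**Lemma 6.2.** The relation $<_*$ is well-founded.

*Proof.* Otherwise there is an infinite sequence of steps, starting at some $x_0$, with infinitely many strict ones.

If only finitely many steps are of type (b) or (c), then from some point on we have an infinite chain of proper truncations. The order types of the reverse well-ordered supports then strictly decrease, which is impossible.

Otherwise let $t_0,t_1,\dots$ be the terms used in the successive (b)/(c) steps, let $\zeta_0=x_0$, and let $\zeta_{n+1}$ be the logarithm of the monomial of $t_n$. Between reaching $\zeta_n$ and using $t_n$ there are only truncations, so $t_n$ is a term of $\zeta_n$. Hence $(t_n)$ is a path. If at least one truncation was made there, $t_n$ is not the last term of $\zeta_n$, because the removed terms have smaller monomials. If $t_n$ was used in a step (b), it is not the last term of a truncation of $\zeta_n$, hence not the last term of $\zeta_n$. Only finitely many steps occur between consecutive (b)/(c) steps, and infinitely many steps are strict. So for infinitely many $n$ the term $t_n$ is not the last term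 of $\zeta_n$. This contradicts (T4). $\square$

So we may define the ordinal rank $\rho(x)=\sup\{\rho(y)+1:y<_*x\}$. Every step $x\to y$ gives $\rho(y)\le\rho(x)$, since $z<_*y$ implies $z<_*x$. Strict steps give $\rho(y)<\rho(x)$.

## 7. The weights of the paths of one number are summable

**Proposition 7.1.** For every $x\in\mathbb{No}$ the family $(w(P))_{P\in\mathcal T(x)}$ is summable.

*Proof.* **Setup.** We translate non-summability into sequences of paths. Call a sequence $(P_i)_{i\in\mathbb N}$ of pairwise distinct elements of $\mathcal T(x)$ *bad in $x$* if $w(P_0)\preceq w(P_1)\preceq\cdots$. Each $w(P)$ is a nonzero real times a monomial. So if the family is not summable, either some infinite sequence of the monomials of the weights is strictly increasing, or one monomial is attained by infinitely many $P$. Both yield a bad sequence. Subsequences of bad sequences are bad. Write $\mathfrak p_{i,m}$ for the monomial of $P_i(m)$. Call a bad sequence *bad\** if the $\mathfrak p_{i,0}$ are strictly decreasing in $i$.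

Suppose bad sequences exist, and let $\alpha$ be the least $\rho(x)$ of an $x$ in which there is one.

**Step 1: there is a bad\* sequence in some number of rank $\alpha$.** This step separates the starting terms. Suppose there is none, and let $(P_i)$ be bad in $x_0$ with $\rho(x_0)=\alpha$.

First we build a common limit path. The $\mathfrak p_{i,0}$ lie in a reverse well-ordered set, so they have a constant or a strictly decreasing subsequence. A strictly decreasing one would give a bad\* sequence in $x_0$, so some subsequence is constant. Thus $P_i(0)=R(0)$ for all $i$ in an infinite set $I_0$. Put $x_1=\log\mathfrak r_0$. By (6), $w(P_i)=R(0)\,w(P_i')$ for $i\in I_0$, so the $P_i'$ ($i\in I_0$) form a bad sequence in $x_1$. Minimality gives $\rho(x_1)\ge\alpha$, and $\rho(x_1)\le\rho(x_0)=\alpha$ since $x_0\to x_1$ is a step. So $\rho(x_1)=\alpha$, and we can repeat. Iterating, we get infinite sets $I_0\supseteq I_1\supseteq\cdots$ and a path $R$ of $x_0$ with $P_i(m)=R(m)$ for $i\in I_n$, $m\le n$. With $x_{n+1}=\log\mathfrak r_n$ we have $\rho(x_n)=\alpha$ for all $n$. So no step $x_n\to x_{n+1}$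 is strict; hence $R(n)$ is the last term of $x_n$, for all $n$.

Next we compare two of the paths. Pick $i\in I_0$ with $P:=P_i\neq R$, and let $d$ be least with $P(d)\ne R(d)$. Both are terms of $x_d$, and $R(d)$ is its last term, so $\mathfrak p_d\succ\mathfrak r_d$. Pick $j\in I_{d+k(P)}$ with $j>i$ and let $Q=P_j$, so that $Q(m)=R(m)$ for $m\le d+k(P)$. Since $P$ and $Q$ agree below $d$, $w(P)\preceq w(Q)$ gives $w(P^{(d)})\preceq w(Q^{(d)})$. Lemma 5.3 applied to $P^{(d)},Q^{(d)}$ gives $k$ with $1\le k\le k(P^{(d)})\le k(P)$. Put $l=d+k-1$. Then $Q(m)=R(m)$ for $m\le l+1$.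

By (iii), $\log\mathfrak p_l-\log\mathfrak r_l\prec\mathfrak r_{l+1}$, so $\log\mathfrak p_l$ and $\log\mathfrak r_l$ have the same terms at monomials $\succeq\mathfrak r_{l+1}$. Since $R(l+1)$ is the last term of $x_{l+1}=\log\mathfrak r_l$, all terms of $x_{l+1}$ are of this kind. Hence $x_{l+1}$ is a truncation of $\log\mathfrak p_l$. It is proper since $\mathfrak p_l\succ\mathfrak r_l$ by (i). So $\rho(x_{l+1})<\rho(\log\mathfrak p_l)$.

Moreover $P(l)$ is a term of $x_l$. This is clear if $l=d$. If $l>d$, then by (ii) it is a term of $\log\mathfrak q_{l-1}=\log\mathfrak r_{l-1}=x_l$. So $\rho(\log\mathfrak p_l)\le\rho(x_l)=\alpha$.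

Thus $\rho(x_{l+1})<\alpha$, while $\rho(x_{l+1})=\alpha$. This contradiction proves Step 1.

**Step 2: choosing a minimal bad\* sequence and thinning it.** Among all bad\* sequences in numbers of rank $\alpha$, choose one, $(P_i)$ in $x$, with $k(P_0)$ minimal. Lemma 5.3 applied to $P_0,P_1$ shows $k(P_0)\ge1$. We shall replace $(P_i)$ by $(P_i')$, which lowers $k(P_0)$ by one. For this we must put the $P_i'$ into a single number of rank $\alpha$.

Let $\gamma_i=\log\mathfrak p_{i,0}$. Since $\mathfrak p_{i+1,0}\prec\mathfrak p_{i,0}$, the term $P_i(0)$ is not the last term of $x$, so $\rho(\gamma_i)<\alpha$. For $i<j$ put $\eta_{ij}=\gamma_i-\gamma_j$. By Lemma 5.2, $w(P_i')\prec w(P_j')$ and $\eta_{ij}\prec\max(\mathfrak p_{i,1},\mathfrak p_{j,1})$.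

Fix $i$. If $\mathfrak p_{j,1}\succ\eta_{ij}$ for infinitely many $j>i$, then for these $j$ the term $P_j(1)$ is a term of $\gamma_i$ by Lemma 5.2, so $P_j'\in\mathcal T(\gamma_i)$. Their weights are strictly increasing in $j$, so they are distinct and form a bad sequence in $\gamma_i$. But $\rho(\gamma_i)<\alpha$, a contradiction. So for each $i$ this happens for only finitely many $j$. Choose indices greedily, starting with index $0$, each new index beyond all the exceptional $j$ of the indices already chosen. We obtain a subsequence containing index $0$, which we renumber, such that for all $i<j$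
$$\mathfrak p_{j,1}\preceq\eta_{ij}\prec\mathfrak p_{i,1}.\tag{8}$$

**Step 3: a single number $\theta$ containing all $P_i(1)$.** By (8), for $i<j$ the numbers $\gamma_i$ and $\gamma_j$ have the same terms at monomials $\succeq\mathfrak p_{i,1}$. Let $\theta_i$ be the truncation of $\gamma_i$ to monomials $\succeq\mathfrak p_{i,1}$; its last term is $P_i(1)$. For $i<j$, $\theta_i$ is a truncation of $\theta_j$. It is proper, since $\theta_j$ contains $P_j(1)$ and $\mathfrak p_{j,1}\prec\mathfrak p_{i,1}$. Let $\theta$ be the series whose terms are those of all the $\theta_i$. Its support is the union of a chain of reverse well-ordered upper segments of it, hence reverse well-ordered: a nonempty subset meets some $\operatorname{supp}\theta_i$, and the maximum of that intersection is the maximum of the subset. So $\theta$ is a purely infinite number, and it has no last term. Each $P_i'$ is in $\mathcal T(\theta)$. The weights $w(P_i')$ are strictly increasing, so the $P_i'$ are distinct, and the $\mathfrak p_{i,1}$ are strictly decreasing. So $(P_i')$ is bad\* in $\theta$.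

**Step 4: $\rho(\theta)\le\alpha$.** This step shows that $\theta$ did not become too complicated. Consider a first step $\theta\to z$.

* If $z$ is a proper truncation of $\theta$, its support misses a monomial of some $\theta_i$. Then $z$ is a proper truncation of $\theta_i$ and hence of $\gamma_i$, so $\rho(z)<\rho(\gamma_i)$.
* If $z=\log\mathfrak m$ with $r\mathfrak m$ a term of some $\theta_i$, then $r\mathfrak m$ is a term of $\gamma_{i+1}$, and not the last one, because $P_{i+1}(1)$ is a term of $\gamma_{i+1}$ and $\mathfrak p_{i+1,1}\prec\mathfrak p_{i,1}\preceq\mathfrak m$. So $\rho(z)<\rho(\gamma_{i+1})$.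

In either case $\rho(z)<\rho(\gamma_{i'})<\alpha$ for some $i'$. Every $y<_*\theta$ is equal to or reachable from such a $z$, so $\rho(y)+1\le\rho(z)+1\le\rho(\gamma_{i'})<\alpha$. Hence $\rho(\theta)\le\alpha$.

**Step 5: conclusion.** There is a bad sequence in $\theta$, so $\rho(\theta)\ge\alpha$, and therefore $\rho(\theta)=\alpha$. So $(P_i')$ is a bad\* sequence in a number of rank $\alpha$. But $k(P_0')=k(P_0)-1$, since $k(P_0)\ge1$. This contradicts the minimality of $k(P_0)$. $\square$

## 8. The derivation $D_\tau$

By Proposition 7.1, formula (7) now defines a map $D=D_\tau:\mathbb{No}\to\mathbb{No}$. We check that it obeys the algebraic rules.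

**Step 1: $D(r\exp\gamma)=r\exp(\gamma)\,D\gamma$ for $r\in\mathbb R^*$ and $\gamma$ purely infinite.** This is the rule from which everything else follows. We have
$$\mathcal T(r\exp\gamma)=\{(r\exp\gamma,Q(0),Q(1),\dots):Q\in\mathcal T(\gamma)\},$$
and $w(P)=P(0)w(P')$ by (6); sum over $Q$. With $\gamma=0$ we get $D\mathbb R=0$. By Lemma 3.4, $\mathfrak m_n$ has exactly one path in $\mathcal T$, so
$$D\mathfrak m_n=v_n,\qquad D\mathfrak m_0=1.\tag{9}$$

**Step 2: strong additivity.** The point is to control all the $g_j$ of a summable family by one number. Let $(g_j)$ be summable, $S=\bigcup_j\operatorname{supp}g_j$, $g^*=\sum_{\mathfrak s\in S}\mathfrak s$, and let $r_{j,\mathfrak s}$ be the coefficient of $\mathfrak s$ in $g_j$. For $P\in\mathcal T(g_j)$ with $P(0)=r_{j,\mathfrak s}\mathfrak s$, put $P^*=(\mathfrak s,P(1),P(2),\dots)\in\mathcal T(g^*)$. Then $w(P)=r_{j,\mathfrak s}\,w(P^*)$ by (6). The map $(j,P)\mapsto P^*$ has finite fibers: $P$ is determined by $j$ and $P^*$, and only finitely many $j$ have $\mathfrak s\in\operatorname{supp}g_j$. Since $(w(P^*))_{P^*\in\mathcal T(g^*)}$ is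 summable by Proposition 7.1, so is the family $(w(P))$ indexed by all pairs $(j,P)$. Grouping by $j$, the family $(Dg_j)_j$ is summable, and its sum is the sum over all pairs. Grouping by $P^*$ instead,
$$\sum_jDg_j=\sum_{P^*\in\mathcal T(g^*)}\Big(\sum_jr_{j,\mathfrak s}\Big)w(P^*)=D\sum_jg_j,$$
where $\mathfrak s$ denotes the first entry of $P^*$. The last equality holds because $\sum_jr_{j,\mathfrak s}$ is the coefficient of $\mathfrak s$ in $\sum_jg_j$, so the paths of $\sum_jg_j$ in $\mathcal T$ correspond to the $P^*$ for which it is nonzero. In particular $D$ is additive, and applying Step 1 to each term gives $D(rg)=rDg$ for $r\in\mathbb R$.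

**Step 3: the Leibniz rule.** For monomials, Step 1 and additivity give
$$D(\mathfrak m\mathfrak n)=\mathfrak m\mathfrak n\,D(\log\mathfrak m+\log\mathfrak n)=\mathfrak n\,D\mathfrak m+\mathfrak m\,D\mathfrak n.$$
Let $f=\sum f_{\mathfrak s}\mathfrak s$ and $g=\sum g_{\mathfrak t}\mathfrak t$. By Step 2 the families $(f_{\mathfrak s}D\mathfrak s)$ and $(g_{\mathfrak t}D\mathfrak t)$ are summable with sums $Df$ and $Dg$. Products of summable families are summable with sum the product of the sums, so the families $(f_{\mathfrak s}g_{\mathfrak t}\mathfrak s\mathfrak t)$, $(f_{\mathfrak s}D\mathfrak s\cdot g_{\mathfrak t}\mathfrak t)$ and $(f_{\mathfrak s}\mathfrak s\cdot g_{\mathfrak t}D\mathfrak t)$ are summable with sums $fg$, $g\,Df$ and $f\,Dg$. By strong additivity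
$$D(fg)=\sum f_{\mathfrak s}g_{\mathfrak t}(\mathfrak t\,D\mathfrak s+\mathfrak s\,D\mathfrak t)=g\,Df+f\,Dg.$$

**Step 4: $D\exp g=\exp(g)\,Dg$ for all $g$.** This extends Step 1 from purely infinite numbers to all numbers. Write $g=\gamma+r+\epsilon$ with $\gamma$ purely infinite, $r\in\mathbb R$, $\epsilon\prec1$. Then $\exp g=e^r\exp(\gamma)\sum_n\epsilon^n/n!$. By Steps 2 and 3,
$$D\sum_n\frac{\epsilon^n}{n!}=\sum_{n\ge1}\frac{\epsilon^{n-1}}{(n-1)!}\,D\epsilon=\exp(\epsilon)\,D\epsilon.$$
So, with the Leibniz rule and Step 1, $D\exp g=\exp(g)(D\gamma+D\epsilon)=\exp(g)\,Dg$.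

Consequently, for every $a\in\mathbb{No}$, the map $aD$ satisfies axiom 1, and $aD(\exp f)=\exp(f)\,aDf$. By (3), $D$ vanishes on $\mathbb R\langle\langle\mathbb L\rangle\rangle$, and $D\ne0$ by (9).

## 9. $\partial+aD_\tau$ for small $a$: proof of Theorem A

Let $\partial$ be a surreal derivation. Axioms 1 and 2 hold for $\partial+aD$ for every $a$. Axioms 3 and 4 do not. For example, with $a=-\partial\mathfrak m_0$ we get $(\partial+aD)\mathfrak m_0=\partial\mathfrak m_0+a=0$ although $\mathfrak m_0\notin\mathbb R$. So $a$ must be small, and one bound must serve for all $f$ at once. The tool is the following comparison.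

**Lemma 9.1.** Let $\partial$ be a surreal derivation and $f\succ1$. If $g\prec f$, then $\partial g\prec\partial f$. If $g\preceq f$, then $\partial g\preceq\partial f$.

*Proof.* Replacing $f$ by $-f$ if necessary, assume $f>\mathbb R$. If $g\prec f$, then $f-rg>\mathbb R$ for all $r\in\mathbb R$. So axiom 4 gives $\partial f>r\,\partial g$ for all $r\in\mathbb R$, and $\partial f>0$; that is, $\partial g\prec\partial f$. If $g\asymp f$, write $g=cf+h$ with $c\in\mathbb R^*$ and $h\prec f$. Then $\partial g=c\,\partial f+\partial h$ with $\partial h\prec\partial f$, so $\partial g\asymp\partial f$. $\square$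

Let $q_n=\partial\mathfrak m_n/v_n$. It is nonzero since $\mathfrak m_n\notin\mathbb R$.

**Proposition 9.2.** If $a\prec q_n$ for all $n$, then $aDf\prec\partial f$ for all $f\notin\mathbb R$, and $\partial+aD$ is a surreal derivation.

*Proof.* We may assume $a\neq0$.

**Step 1: infinite $f$.** We carry the inequality $a v_n\prec\partial\mathfrak m_n$ back up along each path. Let $f\succ1$, $P\in\mathcal T(f)$, and $P(k)=r\mathfrak m_n$ with $k\ge k(P)$. For every $i\ge0$, $\log\mathfrak p_i$ is a nonzero purely infinite number, so $\log\mathfrak p_i\succ1$ (also if $\mathfrak p_0\prec1$), and $P(i+1)\preceq\log\mathfrak p_i$. By Lemma 9.1,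
$$\partial P(i)=P(i)\,\partial\log\mathfrak p_i\succeq P(i)\,\partial P(i+1).$$
Using this for $i=k-1,\dots,0$, and $a v_n\prec\partial\mathfrak m_n$ at the start,
$$a\,w(P)=P(0)\cdots P(k-1)\,r\,a\,v_n\prec P(0)\cdots P(k-1)\,\partial P(k)\preceq\partial P(0)\preceq\partial f,$$
where the last relation is Lemma 9.1, since $P(0)\preceq f$. If $Df\neq0$, its leading monomial is that of some $w(P)$ with $P\in\mathcal T(f)$, so $aDf\preceq a\,w(P)\prec\partial f$ for this $P$. If $Df=0$, then $aDf=0\prec\partial f$, since $\partial f\neq0$.

**Step 2: all other $f\notin\mathbb R$.** We reduce to Step 1. If $0\ne f\prec1$, apply Step 1 to $1/f$ and use $\delta(1/f)=-\delta f/f^2$ for $\delta=\partial,D$. If $f\asymp1$ and $f\notin\mathbb R$, write $f=r+\epsilon$ with $r\in\mathbb R^*$ and $0\neq\epsilon\prec1$. Then $Df=D\epsilon$ and $\partial f=\partial\epsilon$, which is the previous case.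

**Step 3: the axioms.** By Steps 1 and 2, $(\partial+aD)f\sim\partial f$ for $f\notin\mathbb R$, and $\partial+aD$ vanishes on $\mathbb R$. So axiom 3 holds, and axiom 4 holds because $(\partial+aD)f$ has the sign of $\partial f$. Axioms 1 and 2 hold because both summands obey these rules. $\square$

*Proof of Theorem A.* Take a tail, which exists by Lemma 3.3, and let $D=D_\tau$. Let $A$ be the class of all $a$ with $a\prec q_n$ for all $n$. The set $\{|q_n|:n\ge0\}$ consists of positive surreals, so there is a positive $b$ below all of them, and $a=b/\omega$ satisfies $a\prec q_n$ for all $n$. So $A$ contains a nonzero $a$. It then contains every $b$ with $|b|\le|a|$, in particular $|a|/(1+\beta)$ for every ordinal $\beta$, so it is a proper class. For $a\in A$, Proposition 9.2 shows that $\partial+aD$ is a surreal derivation, and by (3) it agrees with $\partial$ on $\mathbb R\langle\langle\mathbb L\rangle\rangle$. Finally, $(\partial+aD)\mathfrak m_0=\partial\mathfrak m_0+a$ by (9), so distinct $a\in A$ give distinct derivations. $\square$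

With (E), the question is answered: yes, there are distinct surreal derivations with the same restriction to $\mathbb R\langle\langle\mathbb L\rangle\rangle$.

## 10. The kernel of $D_\tau$, the exact range of $a$, and values on $\mathbb L\cup\mathfrak N$

We now prove Theorem B. The first step computes the kernel, with the hybrid path of Example 4.2 in its general form.

**Step 1: $\ker D_\tau=\{x:\mathcal T(x)=\emptyset\}$.** If $\mathcal T(x)=\emptyset$ then $Dx=0$. Conversely, let $\mathcal T(x)\neq\emptyset$. By Proposition 7.1 there is a largest monomial among those of the $w(P)$, $P\in\mathcal T(x)$. We show that only one path attains it. Suppose $P\neq Q$ both do, and let $d$ be least with $P(d)\ne Q(d)$. These are distinct terms of one series, so we may assume $\mathfrak p_d\succ\mathfrak q_d$. Since $P$ and $Q$ agree below $d$, $w(P^{(d)})\asymp w(Q^{(d)})$. Lemma 5.3 gives $k\ge1$ with $Q(d+k)$ a term of $\log\mathfrak p_{d+k-1}$ and $\mathfrak p_{d+i}\succ\mathfrak q_{d+i}$ for $i<k$. So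
$$H=(P(0),\dots,P(d+k-1),Q(d+k),Q(d+k+1),\dots)$$
is in $\mathcal T(x)$. By (6), applied $d+k$ times to $H$ and to $Q$,
$$w(H)=w(Q)\prod_{i<k}\frac{P(d+i)}{Q(d+i)}\succ w(Q),$$
which contradicts the choice of $Q$. Hence $Dx\sim w(P)\neq0$ for the unique maximizing $P$. This is the first claim of part 2.

**Step 2: part 1 of Theorem B.** We vary $\partial x$ for a given $x\notin\mathbb R\langle\langle\mathbb L\rangle\rangle$. Some path of $x$ never reaches $\mathbb R^*\mathbb L$. By Lemma 3.2 it ends in a tail $\tau$, so $D_\tau x\neq0$ by Step 1. Let $A$ be the class from Section 9 for this $\tau$. The derivations $\partial+aD_\tau$, $a\in A$, agree with $\partial$ on $\mathbb R\langle\langle\mathbb L\rangle\rangle$ and take the pairwise distinct values $\partial x+aD_\tau x$ at $x$. Since $A$ is a proper class, so is the class of these values.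

**Step 3: part 2 of Theorem B, the exact range.** By (9), $q_n=\partial\mathfrak m_n/D\mathfrak m_n$, so sufficiency is Proposition 9.2. For necessity, let $\partial_a=\partial+aD$ be a surreal derivation. We compare $\partial_a$ and $\partial$ at $\varphi_n$, where $D$ vanishes.

First, $\varphi_n\neq0$ for infinitely many $n$. Otherwise, for some $N$, $\log\mathfrak m_n=\varepsilon_n\mathfrak m_{n+1}$ for all $n\ge N$. As $\log\mathfrak m_n>0$, we get $\varepsilon_n=1$. So $\log_i\mathfrak m_N=\mathfrak m_{N+i}$ is an infinite monomial for all $i$, that is, $\mathfrak m_N\in\mathbb L$, a contradiction.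

Let $\varphi_n\neq0$, so $\varphi_n\succ\mathfrak m_{n+1}\succ1$. Since $\mathcal T(\varphi_n)=\emptyset$, $\partial_a\varphi_n=\partial\varphi_n$. Lemma 9.1, applied to $\partial_a$ and to $\partial$, gives $\partial_a\mathfrak m_{n+1}\prec\partial\varphi_n$ and $\partial\mathfrak m_{n+1}\prec\partial\varphi_n$. Subtracting, $a\,v_{n+1}\prec\partial\varphi_n$. Therefore, by (4) and (2),
$$a\,v_n=\varepsilon_n\mathfrak m_n\,a\,v_{n+1}\prec\mathfrak m_n\,\partial\varphi_n\sim\mathfrak m_n(\partial\varphi_n+\varepsilon_n\,\partial\mathfrak m_{n+1})=\partial\mathfrak m_n,$$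
that is, $a\prec q_n$. This holds for infinitely many $n$.

Finally, since $\partial\mathfrak m_n=\mathfrak m_n\,\partial\log\mathfrak m_n$ and $v_{n+1}/v_n=\varepsilon_n/\mathfrak m_n$,
$$\frac{q_n}{q_{n+1}}=\varepsilon_n\,\frac{\partial\log\mathfrak m_n}{\partial\mathfrak m_{n+1}}\succeq1$$
by Lemma 9.1, as $\mathfrak m_{n+1}\preceq\log\mathfrak m_n$. So $q_0\succeq q_1\succeq\cdots$. Given $n$, choose $n'\ge n$ with $a\prec q_{n'}$; then $a\prec q_{n'}\preceq q_n$. Hence $a\prec q_n$ for all $n$.

**Step 4: part 3 of Theorem B.** Here the argument of Proposition 1.2 returns, now with a place to stop on every path. Let $\partial,\partial'$ be surreal derivations agreeing on $\mathbb L\cup\mathfrak N$, and $E=\partial'-\partial$. As in Proposition 1.2, $E$ satisfies the hypotheses of Lemma 1.1. Suppose $Ex\neq0$. Lemma 1.1 gives a path $P$ of $x$ with $E(P(k))\neq0$ for all $k$. This $P$ either reaches $\mathbb R^*\mathbb L$ or, by Lemma 3.2, ends in a tail and so reaches $\mathbb R^*\mathfrak N$. At that point $P(k)=r\mathfrak m$ with $r\in\mathbb R^*$ and $\mathfrak m\in\mathbb L\cup\mathfrak N$,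 so $E(P(k))=r\,E\mathfrak m=0$, a contradiction. Hence $E=0$, and Theorem B is proved. $\square$
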